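# Substitutional necessity: many valuations over one truth-value assignment

## Nonmodal substitutions and recursion on modal operators

Let $\mathcal L$ be the language of propositional modal logic: countably many sentence letters $p_0,p_1,p_2,\dots$, the connectives $\neg,\wedge$ (the other Boolean connectives are defined as usual), and the operators $\Box,\Diamond$. We write $\mathcal L$ also for its set of formulas and $\mathcal L()$ for the set of sentence letters. A formula is *nonmodal* if it contains neither $\Box$ nor $\Diamond$. Put $\bot:=p_0\wedge\neg p_0$; an empty disjunction is $\bot$ and an empty conjunction is $\neg\bot$.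

A *substitution* $i$ assigns to each letter $p$ a formula $ip$. It extends to all formulas by uniform replacement: $i(\neg A)=\neg iA$, $i(A\wedge B)=iA\wedge iB$, $i(\Box A)=\Box iA$, $i(\Diamond A)=\Diamond iA$.

**Definition.** Let $S$ be a class of substitutions. An *$S$-valuation* is a function $v:\mathcal L\to\{0,1\}$ such that for all $A,B$
$$v(\neg A)=1-v(A),\qquad v(A\wedge B)=\min(v(A),v(B)),$$
$$v(\Box A)=\min_{i\in S}v(iA),\qquad v(\Diamond A)=\max_{i\in S}v(iA).$$
It *extends* $v^-:\mathcal L()\to\{0,1\}$ if $v(p)=v^-(p)$ for every letter $p$. (Over an empty $S$ read $\min$ as $1$ and $\max$ as $0$.)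

So $\Box A$ is read "every substitution instance of $A$ is true". For instance, if $S$ contains a substitution sending $p$ to $\bot$, then $v(\Box p)=0$ whatever $v(p)$ is.

Is there such a $v$ for a given $v^-$, and is there only one? Here is the easy case.

**Proposition 1.** If every $i\in S$ is nonmodal (each $ip$ is a nonmodal formula), then every $v^-$ extends to a unique $S$-valuation.

**Proof.** Let $m(A)$ be the number of occurrences of $\Box,\Diamond$ in $A$. Replacing letters by nonmodal formulas neither creates nor destroys occurrences, so $m(iA)=m(A)$ for $i\in S$. Order formulas lexicographically by the pair ($m(A)$, length of $A$). This order is well-founded. Each clause of the definition gives the value of a compound formula in terms of strictly lower formulas. For $\neg A$ and $A\wedge B$, the components have no more modal operators and are shorter. For $\Box A$ and $\Diamond A$, the formulas $iA$ may be long, but $m(iA)=m(A)<m(\Box A)=m(\Diamond A)$. So the clauses together with $v^-$ are a definition by recursion, and exactly one function satisfies them. $\square$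

Now let $S$ be the class of **all** substitutions. This is the convention from here on. The equation $m(iA)=m(A)$ fails: already $v(\Box p)$ is a minimum over the values of all formulas, $\Box p$ itself among them. The paper "The Logic of Logical Necessity" states the following.

**Uniqueness Conjecture.** If $S$ is the class of all substitutions and $v^-:\mathcal L()\to\{0,1\}$, then there is a unique $S$-valuation extending $v^-$.

Existence is known (Fine; Prucnal). We shall not assume it, since it comes out of the construction. We prove that uniqueness fails, for every single $v^-$.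

**Theorem 1.** For every $v^-:\mathcal L()\to\{0,1\}$ there are at least two $S$-valuations extending $v^-$. So the Uniqueness Conjecture is false for every $v^-$.

**Theorem 2.** For every $v^-$ there are exactly $2^{\aleph_0}$ $S$-valuations extending $v^-$.

A third theorem identifies the valuation with the largest set of necessary truths; it is stated in the last section.

## Values that are forced, and the model of all substitutions

**Recalled.** A *Kripke frame* is a nonempty set with a binary relation $R$. A *model* adds a valuation $V$, giving for each letter $p$ the set $V(p)$ of points where $p$ is true; $\Box A$ is true at $w$ iff $A$ is true at all $w'$ with $wRw'$, and $\Diamond A$ is true at $w$ iff $A$ is true at some such $w'$. We say *$w$ sees $w'$* for $wRw'$, and write $w\models A$. A formula is *valid* on a frame if it is true at all points of all models on it, and *S4-valid* if it is valid on all reflexive transitive frames. A *generated subframe* is a subset closed under $R$ with the restricted relation; truth of formulas at its points is the same in the subframe as in the big frame.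

Write $kj$ for the substitution with $(kj)p=k(jp)$; then $(kj)B=k(jB)$ for all $B$, by induction on $B$. The identity substitution is $\mathrm{id}$.

**Lemma 1.** Let $v$ be an $S$-valuation. Let the points be all substitutions, let $j$ see exactly the $kj$ with $k\in S$, and let $p$ be true at $j$ iff $v(jp)=1$. This frame is reflexive and transitive, and $j\models B$ iff $v(jB)=1$, for all $j,B$. In particular $v(B)=1$ for every S4-valid $B$.

**Proof.** Reflexivity comes from $k=\mathrm{id}$, transitivity from composition. The equivalence is by induction on $B$. Letters hold by definition, Boolean steps are clear, and $v(j\Box B)=v(\Box jB)=\min_kv(kjB)$ is $1$ iff all $kj$ satisfy $B$; similarly for $\Diamond$. The last claim is the case $j=\mathrm{id}$. $\square$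

Call a formula *ground* if it is built from $\bot$ by $\neg,\wedge,\Box,\Diamond$. Call a substitution $g$ ground if all $gp$ are ground. Then $gB$ is ground for all $B$, and $gk$ is ground for every substitution $k$.

**Lemma 2.** Let $v$ be an $S$-valuation.

(i) For ground $F$ and any $k$: $v(kF)=v(F)$. Hence $v(\Box F)=v(\Diamond F)=v(F)$.

(ii) If $g,g'$ are ground and $v(gp)=v(g'p)$ for all letters $p$, then $v(gB)=v(g'B)$ for all $B$.

**Proof.** (i) We use induction on $F$, for all $k$ at once. First, $v(k\bot)=v(kp_0\wedge\neg kp_0)=0=v(\bot)$. Boolean steps are clear. For $\Box$,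
$$v(k\Box F)=\min_jv(jkF)=v(F)=\min_jv(jF)=v(\Box F),$$
where the induction hypothesis is applied to the substitutions $jk$ and $j$; similarly for $\Diamond$. The second claim reads $v(\Box F)=\min_jv(jF)=v(F)$ and $v(\Diamond F)=\max_jv(jF)=v(F)$.

(ii) Induction on $B$; the Boolean steps are clear, and by (i) $v(g\Box B)=v(\Box gB)=v(gB)$ and likewise for $g'$ and for $\Diamond$. $\square$

Some values follow by hand. If $A$ is nonmodal, then $v(\Box A)=1$ iff $A$ is a tautology. For if $A$ is a tautology, so are all $iA$ as Boolean combinations, and $v$ respects the connectives; if a truth assignment falsifies $A$, send each letter to $\neg\bot$ or $\bot$ according to that assignment and get $v(iA)=0$. Next, $v(\Diamond\Box p)=1$, using $p\mapsto\neg\bot$. Finally $v(\Box(\Box\Diamond p\to\Diamond\Box p))=1$. Indeed let $\gamma$ send all letters to $\bot$. In the model of Lemma 1 every $j$ sees $\gamma j$, where by Lemma 2(i) $B$, $\Box B$, $\Diamond B$ have equal truth values. So if $j\models\Box\Diamond p$, then $\gamma j\models\Diamond p$, hence $\gamma j\models\Box p$, hence $j\models\Diamond\Box p$. We remember from this that every point sees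 a point from which nothing changes any more.

## A formula whose value rests on itself

The sensible attempt at uniqueness is to continue by hand, computing deeper and deeper formulas by cleverly chosen substitutions. Here is a formula on which this goes in a circle. For a letter $r$ let
$$J:=\neg\Box r\wedge\Box\big(\neg r\to\Diamond(r\wedge\Diamond\neg r)\big),\qquad D:=r\vee\neg\Diamond J .$$

The formula $\neg D\to\Diamond(D\wedge\Diamond\neg D)$ is S4-valid. Let $w\models\neg D$, so $w\models\neg r$ and $w$ sees some $w_1\models J$. Then $w_1$ sees a point where $r$ is false, which sees some $w_2\models r$, which sees some $w_3\models\neg r$. The second conjunct of $J$ passes from $w_1$ to $w_3$ by transitivity, and $w_3\models\neg\Box r$ by reflexivity. So $w_3\models J$, hence $w_3\models\Diamond J$ and $w_3\models\neg D$. As $w_2\models r$, also $w_2\models D$. So $w\models\Diamond(D\wedge\Diamond\neg D)$.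

Let $v$ be an $S$-valuation with $v(r)=0$, and let $\delta$ send $r$ to $D$ and fix the other letters. Then $\delta J=\neg\Box D\wedge\Box(\neg D\to\Diamond(D\wedge\Diamond\neg D))$, whose second conjunct has value $1$ by Lemma 1, since $\Box$ of an S4-valid formula is S4-valid. Suppose $v(\Diamond J)=1$. Then $v(D)=0$, so $v(\Box D)=0$ and $v(\delta J)=1$: the instance $\delta J$ is a witness for $v(\Diamond J)=1$. But we used $v(\Diamond J)=1$ to see that it is one. If instead $v(\Diamond J)=0$, then $v(D)=1$ and this witness is not available. The formula behaves like the sentence "I am true", and the clauses used here do not decide it.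

So we should try to build one valuation in which such a $\Diamond J$ is true and one in which it is false. In Kripke terms $J$ asks for a point that sees a $\neg r$, such that each visible $\neg r$ sees an $r$ which sees a $\neg r$ again. On finite partial orders this is impossible: a maximal visible $\neg r$-point would see, strictly above itself, another one. On a cluster of two points that see each other it is possible. We need a way to make $S$-valuations out of frames, with and without such clusters.

## What a set of necessary truths must satisfy

An $S$-valuation is determined by $v^-$ and by the set $\{A:v(\Box A)=1\}$, since $v(\Diamond A)=\max_iv(iA)=1-\min_iv(i\neg A)=1-v(\Box\neg A)$. So we start from a set $L$ of formulas. Given $v^-$, let $v_L$ be the function with $v_L(p)=v^-(p)$, the Boolean clauses, and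
$$v_L(\Box A)=1\text{ iff }A\in L,\qquad v_L(\Diamond A)=1\text{ iff }\neg A\notin L .$$

**Lemma 3.** Suppose that (a) $L$ is closed under substitution; (b) $B\in L$ implies $v_L(B)=1$; (c) if $A\notin L$, then $v_L(iA)=0$ for some $i$. Then $v_L$ is an $S$-valuation extending $v^-$.

**Proof.** If $A\in L$, then all $iA\in L$ by (a), so $v_L(iA)=1$ by (b), and $v_L(\Box A)=1=\min_iv_L(iA)$. If $A\notin L$, then $v_L(\Box A)=0=\min_iv_L(iA)$ by (c). Finally, $v_L(\Diamond A)=1$ iff $v_L(\Box\neg A)=0$ iff $v_L(i\neg A)=0$ for some $i$ iff $\max_iv_L(iA)=1$. $\square$

If $L$ is the set of formulas valid on all frames of some class, then (a) is automatic: if $iA$ fails at $w$ in a model, then $A$ fails at $w$ in the model on the same frame where $p$ is true exactly where $ip$ was. Condition (b) wants points at which the letters have the arbitrary values $v^-$ and which see all the counterexamples we need. Condition (c) is the hard one: it turns a counterexample to $A$ on a frame into a substitution.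

## Patterns and their frames

**Definition.** A *pattern* is a finite nonempty poset $(P,\le)$ with a function $s:P\to\{1,2,\dots\}$ such that $s(\kappa)=1$ iff $\kappa$ is maximal. An *upset* is a nonempty upward closed subset. Put $\uparrow\kappa=\{\lambda:\kappa\le\lambda\}$; an upset is *principal* if it is some $\uparrow\kappa$. An upset of a pattern, with $\le,s$ restricted, is again a pattern.

**Definition.** The points of the frame $Q_P$ are the pairs $(U,a)$ with $U$ an upset of $P$, where $a\in\{0,\dots,s(\kappa)-1\}$ if $U=\uparrow\kappa$, and $a=0$ if $U$ is nonprincipal. We call $U$ the *base* of $(U,a)$ and put $(U,a)R(U',a')$ iff $U'\subseteq U$.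

So a principal upset $\uparrow\kappa$ carries a cluster of $s(\kappa)$ points that see each other, and a nonprincipal one carries a single point. $R$ is reflexive and transitive. The points seen from $(U,a)$ form exactly $Q_U$. For $x$ maximal the point $(\{x\},0)$ sees only itself; such points are called *final*. Every upset contains a maximal element, so every point sees a final point.

*Examples.* For a two-element antichain $\{x,y\}$ the frame has a root $(\{x,y\},0)$ and two final points. In general, for an antichain $X$, $Q_X$ is the *Medvedev frame* of nonempty subsets of $X$ under $\supseteq$, a finite partial order. For the chain $\kappa<x$ with $s(\kappa)=2$ there are two points over $\{\kappa,x\}$, which see each other and the final point $(\{x\},0)$. For the disjoint sum of this chain with a point $y$, the upsets are $\{x\},\{y\},\{x,y\},\{\kappa,x\}$ and the whole poset, so there are six points; the root $(P,0)$ is alone over its base.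

**Definition.** A nonempty class $\mathcal P$ of patterns is *admissible* if it is closed under isomorphism, upsets and (binary) disjoint sums. $L_{\mathcal P}$ is the set of formulas valid on all $Q_P$, $P\in\mathcal P$. Given $v^-$, let $v_{\mathcal P,v^-}$ be $v_L$ for $L=L_{\mathcal P}$.

For instance, the class of finite nonempty antichains is admissible, and so is the class of all patterns.

**Theorem A.** For every admissible $\mathcal P$ and every $v^-$, $v_{\mathcal P,v^-}$ is an $S$-valuation extending $v^-$.

We verify the conditions of Lemma 3; (a) is already known. Disjoint sums are what (b) needs.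

**Lemma 4.** Let $v=v_{\mathcal P,v^-}$. If $B\in L_{\mathcal P}$, then $v(B)=1$.

**Proof.** Let $v(B)=0$; we refute $B$ on some $Q_P$ with $P\in\mathcal P$. Consider the subformulas $\Box A$, $\Diamond A$ of $B$ with an occurrence not in the scope of a modal operator. For each such $\Box A$ with $v(\Box A)=0$ we have $A\notin L_{\mathcal P}$; choose a model on some $Q_{P'}$, $P'\in\mathcal P$, with $A$ false somewhere. For each such $\Diamond A$ with $v(\Diamond A)=1$ choose a model on some $Q_{P'}$, $P'\in\mathcal P$, with $A$ true somewhere. Let $P$ be the disjoint sum of (copies of) all chosen patterns and two further members of $\mathcal P$. Then $P\in\mathcal P$. Upsets of a summand $P'$ are upsets of $P$, with the same principal ones, so $Q_{P'}$ is a generated subframe of $Q_P$; put the chosen model on it. At all other points let $p$ be true iff $v^-(p)=1$.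

A sum of at least two nonempty posets has no least element, so $P$ is nonprincipal and $(P,0)$ is the only point with base $P$. It lies in none of the chosen $Q_{P'}$, so each letter $p$ has value $v^-(p)$ there. It sees every point. If $v(\Box A)=0$, then $A$ is refuted in one of the subframes, so $\Box A$ is false at $(P,0)$. If $v(\Box A)=1$, then $A\in L_{\mathcal P}$ is true everywhere and $\Box A$ is true. If $v(\Diamond A)=1$, then $A$ is true somewhere and $\Diamond A$ is true. If $v(\Diamond A)=0$, then $\neg A\in L_{\mathcal P}$ and $\Diamond A$ is false. So at $(P,0)$ all the letters and modal formulas of which $B$ is a Boolean combination have their $v$-values, and $B$ is false there. $\square$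

## Recognizing subsets of an antichain by formulas

For (c) we use bounded morphisms. **Recalled:** let $f$ map the points of a model $M$ to those of $N$ such that $wRw'$ implies $f(w)Rf(w')$; whenever $f(w)Ru'$ there is $w'$ with $wRw'$ and $f(w')=u'$; and letters agree at $w$ and $f(w)$. Then all formulas agree at $w$ and $f(w)$, by induction.

**Definition.** A *partition* indexed by a finite nonempty set $E$ is a family $(C_e)_{e\in E}$ of nonmodal formulas, each satisfiable, such that every truth assignment makes exactly one $C_e$ true.

For $|E|=3$ take $p\wedge q,\ p\wedge\neg q,\ \neg p$. In general take $m$ letters with $2^m\ge|E|$, distribute the $2^m$ state descriptions into $|E|$ nonempty groups, and let $C_e$ be the disjunction of group $e$. One may prescribe which $C_e$ is true under $v^-$.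

Suppose $\mathcal P$ consists of the finite nonempty antichains, and $A$ fails at a point of $(Q_X,V)$, $X$ an antichain. Passing to the subframe generated by this point, we may take it to be the root; write $U$ for $(U,0)$. Take a partition $(C_x)_{x\in X}$. Let $W$ be any antichain with a model on $Q_W$. For $y\in W$ let $c(y)$ be the $x\in X$ with $\{y\}\models C_x$, and let $f(U)=\{x\in X:U\models\Diamond\Box C_x\}$. Then $f(U)=c[U]$. For if $U$ sees $U'\models\Box C_x$, then $c(y)=x$ for each $y\in U'\subseteq U$; and if $y\in U$ with $c(y)=x$, then $\{y\}\models\Box C_x$. So $U'\subseteq U$ implies $f(U')\subseteq f(U)$, and if $\emptyset\ne T'\subseteq f(U)$, then $U'=\{y\in U:c(y)\in T'\}$ has $f(U')=T'$. Now $f(U)=T$ is expressed by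
$$\chi_T:=\bigwedge_{x\in T}\Diamond\Box C_x\wedge\bigwedge_{x\in X\setminus T}\neg\Diamond\Box C_x .$$
Put $ip:=\bigvee_{T\in V(p)}\chi_T$. Then $w\models iB$ iff $(Q_X,V),f(w)\models B$. So $\neg(iA\wedge\chi_X)\in L_{\mathcal P}$, because $\chi_X$ at $w$ says that $f(w)$ is the root, where $A$ fails. Moreover, $v(\Diamond\Box C_x)=1$ for all $x$, since $\Box C_x$ is satisfiable on a one-point frame, so $v(\chi_X)=1$. By Lemma 4, $v(iA)=0$. Theorem A is proved for this class.

What changes when $P$ has nonmaximal elements? The formula $\Box C_x$ recognizes only regions where one color has won for good. A cluster over $\uparrow\kappa$ never settles on a color; it must be recognized by the fact that all its colors stay available. And this must be expressed by formulas that work in *every* model on *every* $Q_W$, since we do not control the models in which $D$-formulas will be evaluated.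

## Labels and the formulas $J_\kappa$

Fix a pattern $P$. Let $E=\{(\kappa,a):\kappa\in P,\ a<s(\kappa)\}$; write $x$ for $(x,0)$ when $x$ is maximal, and say that $(\kappa,a)$ is *over* $\kappa$. Let $(C_e)_{e\in E}$ be a partition and fix a maximal $x_0\in P$.

Colors cannot be used as they are. Suppose a final point of $Q_W$ has a color $C_{(\kappa,a)}$ with $\kappa$ nonmaximal: it can be in no cluster of all the colors over $\kappa$, and it has no other color. Such points are recolored to $x_0$:
$$C'_e:=C_e\wedge\neg\Box C_e\quad(e\text{ over a nonmaximal element}),$$
$$C'_{x_0}:=C_{x_0}\vee\bigvee\{\Box C_e:e\text{ over a nonmaximal element}\},\qquad C'_x:=C_x\quad(x\ne x_0\text{ maximal}).$$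

Let $S_\kappa:=\bigvee_{a<s(\kappa)}\Diamond C'_{(\kappa,a)}$, "some label over $\kappa$ is still visible", and define by recursion from the top of $P$
$$J_\kappa:=S_\kappa\ \wedge\ \Box\bigvee_{e\text{ over some }\lambda\ge\kappa}C'_e\ \wedge\ \Box\Big(S_\kappa\to\bigwedge_{a<s(\kappa)}\Diamond C'_{(\kappa,a)}\wedge\bigwedge_{\lambda>\kappa}\Diamond J_\lambda\Big).$$
In words: a label over $\kappa$ is visible; only labels over elements of $\uparrow\kappa$ are visible; and as long as one label over $\kappa$ is visible, all of them are, and so are all $J_\lambda$ with $\lambda>\kappa$. For $P$ an antichain, $C'_x=C_x$, and $J_x$ is equivalent to $\Box C_x$ on reflexive transitive frames. For $P=\{\kappa<x\}$ with $s(\kappa)=2$ the third conjunct is the analogue of the self-supporting clause of the formula $J$ above.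

From now on **$W$ is any pattern, and we consider any model on $Q_W$.** For a point $w$ let
$$\tau(w):=\{\kappa\in P:w\models\Diamond J_\kappa\}.$$
The aim is that $\tau(w)$ becomes the base of the image of $w$ in $Q_P$.

**Fact 1 (labels are well defined).** At each point exactly one $C'_e$ is true. At a final point it is $C'_x$ with $x$ maximal.

Let $C_e$ be the color of the point. By reflexivity, $\Box C_{e'}$ is false there for $e'\ne e$. If $e$ is over a maximal element, then all $\Box C_{e'}$ occurring in $C'_{x_0}$ are false, so only $C'_e$ is true. If $e$ is over a nonmaximal element and $\Box C_e$ is true, then $C'_e$ is false and $C'_{x_0}$ is true, and all other $C'_{e'}$ are false since $C_{e'}$ is. If $\Box C_e$ is false, then $C'_e$ is true, all disjuncts of $C'_{x_0}$ are false, and the remaining $C'_{e'}$ are false. At a final point $C_e$ and $\Box C_e$ are equivalent, so $C'_e$ is false for $e$ over a nonmaximal element.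

**Fact 2 ($J_\kappa$ persists).** If $w\models J_\kappa$, $wRw'$ and $w'\models S_\kappa$, then $w'\models J_\kappa$. In particular this holds if $w'\models C'_{(\kappa,a)}$ for some $a$.

The second and third conjuncts begin with $\Box$ and pass to $w'$ by transitivity; the first is assumed. If $w'\models C'_{(\kappa,a)}$, then $w'\models S_\kappa$ by reflexivity.

**Fact 3 ($J_\kappa$ fixes $\tau$).** If $w\models J_\kappa$, then $\tau(w)=\uparrow\kappa$.

By reflexivity $\kappa\in\tau(w)$, and the third conjunct, applied at $w$ itself where $S_\kappa$ holds, gives $\lambda\in\tau(w)$ for $\lambda>\kappa$. Conversely, let $w$ see $w'\models J_\lambda$. By $S_\lambda$, $w'$ sees some $w''\models C'_{(\lambda,a)}$. As $wRw''$, the second conjunct of $J_\kappa$ says that the label of $w''$ is over some element $\ge\kappa$. By Fact 1 this element is $\lambda$, so $\lambda\ge\kappa$.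

**Fact 4 ($\tau$ takes upsets as values and is monotone).** $\tau(w)$ is a nonempty upset, and $wRw'$ implies $\tau(w')\subseteq\tau(w)$. Points with the same base have the same $\tau$.

Monotonicity is transitivity of $R$. If $\lambda\in\tau(w)$ and $\mu\ge\lambda$, then $w$ sees some $w'\models J_\lambda$, and $\mu\in\uparrow\lambda=\tau(w')\subseteq\tau(w)$ by Fact 3. For nonemptiness, $w$ sees a final point, which by Fact 1 satisfies $C'_x$ for a maximal $x$. This point sees only itself, and $s(x)=1$, so it satisfies $S_x=\Diamond C'_x$, $\Box C'_x$ and $\Box(S_x\to\Diamond C'_x)$, that is, $J_x$. So $x\in\tau(w)$. Points with the same base see each other, which gives the last claim.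

**Fact 5 ($J_\lambda$ can be found on a principal base).** Let $w$ have base $U$ and let $\lambda\in\tau(w)$. Then there is $\sigma\in U$ such that all points with base $\uparrow\sigma$ have $\tau=\uparrow\lambda$, and for each $a<s(\lambda)$ some point with base $\uparrow\sigma$ satisfies $C'_{(\lambda,a)}$. Hence $s(\sigma)\ge s(\lambda)$.

Among the points satisfying $J_\lambda$ that $w$ sees, choose $w'$ with base $U''$ of least cardinality. By the third conjunct, $w'$ sees for each $a<s(\lambda)$ some $w_a\models C'_{(\lambda,a)}$. By Fact 2, $w_a\models J_\lambda$. The base of $w_a$ is contained in $U''$, so by minimality it is $U''$.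

We claim that $U''$ is principal. If $\lambda$ is nonmaximal, then $s(\lambda)\ge2$, and $w_0\ne w_1$ by Fact 1. So two points share the base $U''$, and nonprincipal bases carry only one point. This is where we use that $s\ge2$ on nonmaximal elements. If $\lambda$ is maximal, then $w'$ sees a final point $(\{y\},0)$. By the second conjunct of $J_\lambda$ it satisfies $C'_\lambda$, hence $J_\lambda$ by Fact 2. By minimality $U''=\{y\}=\uparrow y$.

So $U''=\uparrow\sigma$ with $\sigma\in U$. By Facts 3 and 4, $\tau=\uparrow\lambda$ on this base. By Fact 1 the $w_a$, $a<s(\lambda)$, are distinct points with base $\uparrow\sigma$, so $s(\sigma)\ge s(\lambda)$.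

**Fact 6 (every smaller upset is reached).** Let $T'\subseteq\tau(w)$ be an upset of $P$. Then some $w'$ with $wRw'$ has $\tau(w')=T'$. If $T'=\uparrow\kappa$, then for each $a<s(\kappa)$ such a $w'$ can be chosen with $w'\models C'_{(\kappa,a)}$.

The second statement is Fact 5 with $\lambda=\kappa$. For the first, let $w$ have base $U$. For each $\kappa\in T'$ take $\sigma_\kappa\in U$ from Fact 5, so that $\tau=\uparrow\kappa$ on base $\uparrow\sigma_\kappa$. The set $U'=\bigcup_{\kappa\in T'}\uparrow\sigma_\kappa\subseteq U$ is an upset; put $w'=(U',0)$, so $wRw'$. Since $w'$ sees the points with base $\uparrow\sigma_\kappa$, Fact 4 gives $T'\subseteq\tau(w')$. Conversely let $\lambda\in\tau(w')$. By Fact 5 there is $\sigma\in U'$ with $\tau=\uparrow\lambda$ on base $\uparrow\sigma$. Then $\sigma\in\uparrow\sigma_\kappa$ for some $\kappa\in T'$, so $\uparrow\sigma\subseteq\uparrow\sigma_\kappa$, and Fact 4 gives $\uparrow\lambda\subseteq\uparrow\kappa$. So $\lambda\in\uparrow\kappa\subseteq T'$.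

## The bounded morphism from every $Q_W$ to $Q_P$

Next we write down, for each point $u$ of $Q_P$, a formula $D_u$ saying "my image is $u$". For an upset $T$ of $P$ let
$$[T]:=\bigwedge_{\kappa\in T}\Diamond J_\kappa\wedge\bigwedge_{\kappa\in P\setminus T}\neg\Diamond J_\kappa ,$$
so $w\models[T]$ iff $\tau(w)=T$. Put

- $D_{(T,0)}:=[T]$ if $T$ is nonprincipal or $T=\{x\}$ with $x$ maximal;
- $D_{(\uparrow\kappa,a)}:=[\uparrow\kappa]\wedge C'_{(\kappa,a)}$ for $\kappa$ nonmaximal and $a\ge1$;
- $D_{(\uparrow\kappa,0)}:=[\uparrow\kappa]\wedge\bigwedge_{a\ge1}\neg C'_{(\kappa,a)}$ for $\kappa$ nonmaximal (with $a<s(\kappa)$).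

The value $a=0$ collects all points that have $\tau=\uparrow\kappa$ but no label $(\kappa,a)$ with $a\ge1$. By Fact 4, $\tau(w)$ is an upset, and by Fact 1 at most one $C'_{(\kappa,a)}$ is true. So each $w\in Q_W$ satisfies exactly one $D_u$; put $f(w)=u$. The base of $f(w)$ is $\tau(w)$.

If $wRw'$, then $\tau(w')\subseteq\tau(w)$, i.e. $f(w)Rf(w')$. If $f(w)Ru'$ with $u'=(T',a')$, then $T'\subseteq\tau(w)$, and Fact 6 gives $w'$ with $wRw'$ and $\tau(w')=T'$; if $T'=\uparrow\kappa$ with $\kappa$ nonmaximal, we choose it with $w'\models C'_{(\kappa,a')}$, and then $f(w')=(\uparrow\kappa,a')$, where for $a'=0$ we use Fact 1 once more. In all cases $f(w')=u'$. So $f$ is a bounded morphism on frames, and we obtain: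

**Fact 7.** Let $V$ be a valuation on $Q_P$ and put $ip:=\bigvee_{u\in V(p)}D_u$. In every model on every $Q_W$, for all $w$ and $B$: $w\models iB$ iff $(Q_P,V),f(w)\models B$.

For letters, $w\models ip$ iff $f(w)\in V(p)$; the rest is the induction on $B$ recalled above.

The construction would be empty if no point could ever satisfy $J_\kappa$.

**Lemma 5.** Each $J_\kappa$, $\kappa\in P$, is true at some point of some model on $Q_P$.

**Proof.** Each $C_e$ is satisfiable, so we may choose letter values on $Q_P$ such that $C_{(\kappa,a)}$ is true at $(\uparrow\kappa,a)$ and at each nonprincipal $(T,0)$ some $C_x$ with $x\in T$ maximal is true. For $\kappa$ nonmaximal, $C_{(\kappa,a)}$ is then true only at $(\uparrow\kappa,a)$, and this point sees a final point, where some $C_x$ with $x$ maximal holds. So $\Box C_{(\kappa,a)}$ is nowhere true, and each $C'_e$ is true exactly where $C_e$ is.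

We show, by induction from the top of $P$, that $J_\kappa$ holds at all points of base $\uparrow\kappa$. $S_\kappa$ holds, since $(\uparrow\kappa,0)$ is seen. A seen point has base $T\subseteq\uparrow\kappa$ and satisfies $C'_e$ for an $e$ over an element of $T$, so the second conjunct holds. Let a seen point of base $T\subseteq\uparrow\kappa$ satisfy $S_\kappa$. Then $T=\uparrow\kappa$: if $\kappa$ is nonmaximal, the point sees some $(\uparrow\kappa,a)$, so $\uparrow\kappa\subseteq T$; if $\kappa$ is maximal, $\uparrow\kappa=\{\kappa\}$ has no other nonempty subset. So this point sees all $(\uparrow\kappa,a)$ and, for $\lambda>\kappa$, all points of base $\uparrow\lambda$, where $J_\lambda$ holds by induction. The third conjunct follows. $\square$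

## Theorem A: a substitution for every counterexample

**Proof of Theorem A.** Write $L=L_{\mathcal P}$ and $v=v_{\mathcal P,v^-}$. Conditions (a) and (b) of Lemma 3 hold, the latter by Lemma 4. For (c), let $A\notin L$; we need $i$ with $v(iA)=0$.

**Step 1 (choice of $P$, $u$ and the partition).** $A$ is false at some point $u$ of some $(Q_P,V)$ with $P\in\mathcal P$. The subframe generated by $u=(U,a)$ is $Q_U$, and $U\in\mathcal P$; so we may assume $u=(P,a)$ has base $P$. If $P=\uparrow\kappa$ let $u^*=(\kappa,a)\in E$; otherwise let $u^*\in E$ be arbitrary. Choose the partition so that $v(C_{u^*})=1$, i.e. the state description true under $v^-$ falls into the group of $u^*$. Let $i$ be as in Fact 7.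

**Step 2 (reduction to $D_u$).** Wherever $D_u$ is true in a model on any $Q_W$, $f(w)=u$, so $iA$ is false by Fact 7. Hence $\neg(iA\wedge D_u)\in L$, and $v(\neg(iA\wedge D_u))=1$ by Lemma 4. So it is enough to show $v(D_u)=1$.

**Step 3 ($v([P])=1$).** Up to an empty conjunction, $[P]$ is $\bigwedge_{\kappa\in P}\Diamond J_\kappa$. By Lemma 5 and $P\in\mathcal P$, $\neg J_\kappa\notin L$, so $v(\Diamond J_\kappa)=1$ for each $\kappa\in P$. If $P$ is nonprincipal or a singleton, then $D_u=[P]$ and we are done.

**Step 4 (the label over $\kappa$).** Let $P=\uparrow\kappa$ with $\kappa$ nonmaximal. Then $|E|\ge3$, so $C_{u^*}$ is not a tautology, since some other $C_e$ is satisfiable. Being nonmodal, it is falsified by a suitable model on any frame, so $C_{u^*}\notin L$ and $v(\Box C_{u^*})=0$. So $v(C'_{u^*})=1$. For the other $e$ over $\kappa$ we have $v(C_e)=0$, hence $v(C'_e)=0$. With $u^*=(\kappa,a)$ and Step 3, this gives $v(D_u)=1$, both for $a\ge1$ and for $a=0$.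

Hence $v(iA)=0$, which is (c), and Lemma 3 finishes the proof. $\blacksquare$

## Theorem 1: frames without and with clusters

**Proof of Theorem 1.** Let $\mathcal P_0$ be the class of finite nonempty antichains and $\mathcal P_1$ the class of all patterns. Both are admissible. By Theorem A, $v_0=v_{\mathcal P_0,v^-}$ and $v_1=v_{\mathcal P_1,v^-}$ are $S$-valuations extending $v^-$. Let $p$ be a letter and
$$G:=\Box(\Box(p\to\Box p)\to p)\to p .$$

*$G\in L_{\mathcal P_0}$.* The frames are finite partial orders. Suppose the antecedent of $G$ holds and $p$ fails at $w$. Among the points seen by $w$ at which $p$ is false take an $R$-maximal one, $w'$. At all points strictly above $w'$ both $p$ and $\Box p$ hold, and at $w'$ itself $p$ is false. So $\Box(p\to\Box p)$ holds at $w'$, and the antecedent of $G$ gives $p$ at $w'$, a contradiction.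

*$G\notin L_{\mathcal P_1}$.* Let $P=\{\kappa<x\}$ with $s(\kappa)=2$. The points of $Q_P$ are $c_0=(\uparrow\kappa,0)$, $c_1=(\uparrow\kappa,1)$, which see each other, and a final point seen by both. Let $p$ be false exactly at $c_0$. At $c_0$, $\Box(p\to\Box p)$ fails because of $c_1$, where $p$ is true and $\Box p$ is false. So $\Box(p\to\Box p)\to p$ holds at $c_0$, and it holds elsewhere since $p$ does. The antecedent of $G$ is true at $c_0$ and $p$ is false, so $G$ fails there.

Hence $v_0(\Box G)=1\ne0=v_1(\Box G)$. $\blacksquare$

The circular formula $\Diamond J$ also takes both values. We saw that $J$ is not satisfiable on finite partial orders, so $v_0(\Diamond J)=0$. On the frame just used let $r$ be false exactly at $c_0$: then $c_0\models\neg\Box r$, and the only visible $\neg r$-point $c_0$ sees $c_1\models r$, which sees $c_0$. So $c_0\models J$ and $v_1(\Diamond J)=1$.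

## Paths of incomparable elements and continuum many valuations

To get $2^{\aleph_0}$ valuations we want patterns $R_n$ such that $J_\rho$ for the least element $\rho$ of $R_n$ is satisfiable over $R_n$, but not over sums of upsets of $R_m$ with $m\ne n$.

For $n\ge3$ let $R_n$ have elements $x,z_1,\dots,z_n,\rho$, with $\rho$ least, $x$ greatest and
$$z_i<z_j\quad\text{iff}\quad i\ge j+2 .$$
This is transitive: $i\ge j+2$ and $j\ge k+2$ give $i\ge k+4$. Two distinct $z_i,z_j$ are incomparable iff $|i-j|=1$, so the incomparability relation on the $z$'s is a path. Put $s(x)=1$, $s(z_1)=s(z_n)=3$, and $s=2$ on all other elements. For example, in $R_3$ we have $\rho<z_3<z_1<x$ and $\rho<z_2<x$, with $z_2$ incomparable to $z_1$ and $z_3$. The value $3$ marks the ends of the path.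

**Proof of Theorem 2.** There are at most $2^{\aleph_0}$ functions $\mathcal L\to\{0,1\}$, since $\mathcal L$ is countable. For $I\subseteq\{3,4,\dots\}$ let $\mathcal P_I$ consist of all patterns isomorphic to finite nonempty disjoint sums of one-point patterns and upsets of $R_m$'s with $m\in I$. It is nonempty, closed under isomorphism and sums, and closed under upsets, because an upset of a sum is a sum of upsets of some of the summands. So $\mathcal P_I$ is admissible, and $v_I:=v_{\mathcal P_I,v^-}$ is an $S$-valuation extending $v^-$ by Theorem A. For each $n\ge3$ fix a partition for $R_n$ and let $J^n_\rho$ be the formula $J_\rho$ constructed from $P=R_n$.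

**Claim.** $v_I(\Diamond J^n_\rho)=1$ iff $n\in I$.

The claim shows that different $I$ give different $v_I$, so there are at least $2^{\aleph_0}$ valuations. By definition $v_I(\Diamond J^n_\rho)=1$ iff $\neg J^n_\rho\notin L_{\mathcal P_I}$, i.e. iff $J^n_\rho$ is true at some point of some model on some $Q_W$, $W\in\mathcal P_I$. If $n\in I$, this holds by Lemma 5 with $P=R_n\in\mathcal P_I$.

Conversely, let $J^n_\rho$ be true at a point of a model on $Q_W$ with $W\in\mathcal P_I$. Facts 1–6 apply with $P=R_n$.

**Step 1 (transfer to elements of $W$).** For $\theta\in W$ let $\tau(\theta)$ be the common value of $\tau$ on points with base $\uparrow\theta$ (Fact 4). Then $\theta\le\theta'$ implies $\tau(\theta')\subseteq\tau(\theta)$, and Fact 5 says: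

(∗) if $\lambda\in\tau(\theta)$, there is $\theta'\ge\theta$ with $\tau(\theta')=\uparrow\lambda$ and $s(\theta')\ge s(\lambda)$.

By Fact 3, $\rho\in\tau$ at the given point, and Fact 5 yields $\sigma\in W$ with $\tau(\sigma)=\uparrow\rho=R_n$.

**Step 2 (locating $\uparrow\sigma$).** If $\theta$ is maximal in $W$, then $(\{\theta\},0)$ is final, so as in the proof of Fact 4 it satisfies $J_y$ for some maximal $y\in R_n$, that is, $J_x$. By Fact 3, $\tau(\theta)=\{x\}$. As $\tau(\sigma)=R_n\ne\{x\}$, $\sigma$ is not maximal. So $\uparrow\sigma$ lies in a summand of $W$ with more than one element, which we may take to be an upset of some $R_m$, $m\in I$. Denote the elements of $R_m$ by $x',z'_1,\dots,z'_m,\rho'$.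

**Step 3 (copies of the $z_i$).** Let $G_i=\{\theta\in\uparrow\sigma:\tau(\theta)=\uparrow z_i\}$ for $1\le i\le n$. The $G_i$ are pairwise disjoint, and nonempty by (∗) applied to $\sigma$. We have $x'\notin G_i$, since $\tau(x')=\{x\}$. Also $\rho'\notin G_i$: if $\rho'\in\uparrow\sigma$, then $\sigma=\rho'$ and $\tau(\rho')=R_n\ne\uparrow z_i$. So $G_i\subseteq\{z'_1,\dots,z'_m\}$.

**Step 4 (the path is traversed without turning).** Let $\theta\in G_i$, $\theta'\in G_{i+1}$. If $\theta\le\theta'$, then $\uparrow z_{i+1}\subseteq\uparrow z_i$, i.e. $z_i\le z_{i+1}$; if $\theta'\le\theta$, then $z_{i+1}\le z_i$. Neither is the case. So $\theta,\theta'$ are incomparable, and their indices differ by exactly $1$. Choose $z'_{k(i)}\in G_i$ for each $i$. The numbers $k(1),\dots,k(n)$ are distinct and consecutive ones differ by $1$. As $k(i+2)\ne k(i)$, the direction never changes: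
$$k(i)=k(1)+\varepsilon(i-1)\quad\text{for a fixed }\varepsilon\in\{1,-1\}.$$
Such a progression is determined by any two of its terms. Since $n\ge3$, changing the choice in a single $G_i$ leaves at least two terms fixed. So no other choice is possible, and each $G_i$ is the singleton $\{z'_{k(i)}\}$.

**Step 5 (direction).** Since $z_3<z_1$, we have $z_1\in\uparrow z_3=\tau(z'_{k(3)})$. By (∗) there is $\theta'\ge z'_{k(3)}$ with $\tau(\theta')=\uparrow z_1$. Then $\theta'\in G_1$, so $\theta'=z'_{k(1)}$. So $z'_{k(3)}<z'_{k(1)}$, i.e. $k(3)\ge k(1)+2$, and $\varepsilon=1$.

**Step 6 (the ends).** Apply (∗) to $\sigma$ with $\lambda=z_1$ and with $\lambda=z_n$. The elements found lie in $G_1$ and $G_n$, so $s(z'_{k(1)})\ge3$ and $s(z'_{k(n)})\ge3$. Hence $k(1),k(n)\in\{1,m\}$. As $k(n)=k(1)+n-1>k(1)$, we get $k(1)=1$ and $k(n)=m$, so $n=m\in I$. $\blacksquare$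

## The Medvedev valuation has the most necessary truths

**Theorem 3.** For every $S$-valuation $v$ (extending any $v^-$): if $v(\Box A)=1$, then $A$ is valid in all Medvedev frames $Q_X$ ($X$ a finite nonempty antichain), i.e. $A\in L_{\mathcal P_0}$. Thus $v_{\mathcal P_0,v^-}$ has the largest set $\{A:v(\Box A)=1\}$ among all $S$-valuations.

The plan is to repeat the antichain argument, with the model of all substitutions from Lemma 1 in place of $Q_W$. Ground substitutions play the role of final points.

**Proof.** Let $v$ be an $S$-valuation and let $A$ be false at a point of some $(Q_X,V)$. We show $v(\Box A)=0$. Passing to a generated subframe, we may assume that the point is the root $X$; we identify points with nonempty subsets of $X$. Let $(C_x)_{x\in X}$ be a partition. For a substitution $j$ let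
$$f(j)=\{x\in X:v(gjC_x)=1\text{ for some ground }g\}.$$
For each $g$ exactly one $x$ has $v(gjC_x)=1$, because $v(gjC_x)$ is the truth value of $C_x$ under the assignment $p\mapsto v(gjp)$. In particular $f(j)\ne\emptyset$.

**Step 1 ($f(j)$ is expressible).** *$x\in f(j)$ iff $v(\Diamond\Box jC_x)=1$.* If $v(gjC_x)=1$ with $g$ ground, then $gjC_x$ is ground, so $v(g\Box jC_x)=v(\Box gjC_x)=1$ by Lemma 2(i), and $v(\Diamond\Box jC_x)=1$. Conversely, if $v(\Diamond\Box jC_x)=1$, then $v(\Box kjC_x)=1$ for some $k$. Let $\gamma$ send all letters to $\bot$. Then $v(\gamma kjC_x)=1$, and $\gamma k$ is ground, so $x\in f(j)$.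

**Step 2 (what $j$ sees).** *$\{f(kj):k\in S\}$ is the set of all nonempty subsets of $f(j)$.* If $v(gkjC_x)=1$ with $g$ ground, then $gk$ is ground, so $f(kj)\subseteq f(j)$. Now let $\emptyset\ne T'\subseteq f(j)$. For $x\in T'$ choose a ground $g_x$ with $v(g_xjC_x)=1$. Let $(E_x)_{x\in T'}$ be a partition, and put
$$kp:=\bigvee_{x\in T'}(E_x\wedge g_xp)\quad\text{for all letters }p .$$
Let $l$ be ground. There is exactly one $x\in T'$ with $v(lE_x)=1$. Since $lkp=\bigvee_{y\in T'}(lE_y\wedge lg_yp)$, we get $v(lkp)=v(lg_xp)=v(g_xp)$, the last by Lemma 2(i). So the ground substitutions $lk$ and $g_x$ agree on letters, and Lemma 2(ii), applied to $jC_y$, gives $v(lkjC_y)=v(g_xjC_y)$ for every $y\in X$. This is $1$ iff $y=x$. So $f(kj)\subseteq T'$. Every $x\in T'$ arises from a suitable $l$: take $l$ with values $\neg\bot$ and $\bot$ following an assignment that makes $E_x$ true. So $f(kj)=T'$.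

**Step 3 (the substitution).** Let $\chi_T=\bigwedge_{x\in T}\Diamond\Box C_x\wedge\bigwedge_{x\in X\setminus T}\neg\Diamond\Box C_x$ and $ip=\bigvee_{T\in V(p)}\chi_T$. By Step 1, $v(j\chi_T)=1$ iff $f(j)=T$. We claim that for all $B$ and all $j$
$$v(jiB)=1\quad\text{iff}\quad(Q_X,V),f(j)\models B .$$
For letters, $v(jip)=1$ iff $f(j)\in V(p)$. Boolean steps are clear. For $\Box$, $v(ji\Box B)=\min_kv(kjiB)$ is $1$ iff $f(kj)\models B$ for all $k$, by induction, i.e. iff $B$ is true at all nonempty subsets of $f(j)$, by Step 2; this says $f(j)\models\Box B$. The case of $\Diamond$ is similar.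

**Step 4 (the root).** We have $f(\mathrm{id})=X$: given $x$, choose a ground $g$ with values $\neg\bot,\bot$ following an assignment that satisfies $C_x$. Since $A$ is false at $X$, Step 3 with $j=\mathrm{id}$ gives $v(iA)=0$, hence $v(\Box A)=0$.

The last sentence of the theorem follows, because $v_{\mathcal P_0,v^-}$ is an $S$-valuation by Theorem A and $v_{\mathcal P_0,v^-}(\Box A)=1$ iff $A\in L_{\mathcal P_0}$. $\blacksquare$
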